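# Julia sets of quasiregular maps: small complements are finite

## 1. Three properties of $J(f)$

Throughout, $d\ge 2$, $X$ is $\mathbb R^d$ or $\overline{\mathbb R^d}=\mathbb R^d\cup\{\infty\}$, and $O^+(U)=\bigcup_{n\ge0}f^n(U)$ is the forward orbit of a set $U$.

**Theorem 1.** Let $f:X\to X$ be a non-constant $K$-quasiregular map with $\deg(f)>K_I(f)$, and let
$$J(f)=\{x\in X:\ \text{for every neighbourhood } U \text{ of } x,\ X\setminus O^+(U)\text{ has conformal capacity zero}\}.$$

1. Replacing "has conformal capacity zero" by "is finite" in this definition gives the same set.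
2. $J(f)$ is perfect.
3. $J(f^p)=J(f)$ for every positive integer $p$.

These statements form a conjecture in "The Quasi-Fatou Set In Quasiregular Dynamics" (https://www.icms.org.uk/downloads/complex_talks/Nicks.pdf). The theorem says that the conjecture is true. In plain words: a point is in the Julia set if every small neighbourhood of it is spread by the dynamics over all of space, up to a set that is negligible for potential theory. Sets of capacity zero can be infinite, even uncountable. Part 1 says that what is missed is nevertheless a finite set. Parts 2 and 3 are familiar properties of Julia sets in complex dynamics.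

We may use the following known facts. $J(f)$ is closed and completely invariant, meaning $x\in J(f)\iff f(x)\in J(f)$. If $\deg(f)>K_I(f)$, then $J(f)$ is nonempty and in fact infinite (Bergweiler 2013; Bergweiler–Nicks 2014).

## 2. Quasiregular maps, degree, capacity

**Quasiregular maps.** A continuous map $f:\mathbb R^d\to\mathbb R^d$ is quasiregular (qr) if $f\in W^1_{d,\mathrm{loc}}(\mathbb R^d)$ and $\|Df(x)\|^d\le K_OJ_f(x)$ a.e. for some $K_O\ge1$. Then also $J_f(x)\le K_I\,\ell(Df(x))^d$ a.e. for some $K_I\ge1$, where $\ell(Df(x))=\min_{|h|=1}|Df(x)h|$. The smallest constants are the outer and inner dilatations $K_O(f)$, $K_I(f)$, and $f$ is $K$-qr if both are at most $K$. On open subsets of $\mathbb R^d$ the definition is the same; on $\overline{\mathbb R^d}$ one uses charts, with Möbius maps near $\infty$. We have $K_I(f\circ g)\le K_I(f)K_I(g)$, and similarly for $K_O$; composition with Möbius maps does not change dilatations.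

If $\sigma_1\ge\dots\ge\sigma_d$ are the singular values of $Df$, then $\|Df\|=\sigma_1$, $\ell(Df)=\sigma_d$ and $J_f=\sigma_1\cdots\sigma_d$, so dilatations of explicit maps are easy to compute. For instance, for real $a$ and integer $N$ with $1\le a\le N$, $N\ge2$, let
$$h_a(\rho e^{i\vartheta})=\rho^ae^{iN\vartheta}\qquad\text{on }\mathbb R^2 .$$
The singular values are $N\rho^{a-1}$ (angular) and $a\rho^{a-1}$ (radial), so $K_O(h_a)=K_I(h_a)=N/a$.

Non-constant qr maps on domains are open, discrete and sense-preserving. Bounded qr maps on $\mathbb R^d$ are constant (Liouville). When we call a qr map on an open set "open and discrete" we mean that it is non-constant on every component.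

**Local index and degree.** The local index $i(x,f)$ is the number of preimages near $x$, counted suitably, of points near $f(x)$; it satisfies $i(x,f\circ g)=i(g(x),f)\,i(x,g)$. The branch set $B_f=\{i(\cdot,f)\ge2\}$ has empty interior. Every $x$ has a normal neighbourhood $U$, and there $\sum_{z\in f^{-1}(y)\cap U}i(z,f)\le i(x,f)$ for all $y$. If $f:V\to W$ is proper, open, discrete, sense-preserving and $W$ is connected, then $f$ is onto and $\sum_{x\in f^{-1}(y)}i(x,f)=D$ is the same for all $y\in W$; this $D$ is the degree. If a component $U$ of $f^{-1}(B(y,\tau))$ has compact closure in the domain of $f$, then $f:U\to B(y,\tau)$ is proper. For small $\tau$ the component of $f^{-1}(B(f(z),\tau))$ containing $z$ lies in any prescribed neighbourhood of $z$. For $h_a$ we have $i(0,h_a)=N$, $i(x,h_a)=1$ for $x\ne0$, and the degree is $N$.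

A non-constant qr map $f:\mathbb R^d\to\mathbb R^d$ is of polynomial type if $|f(x)|\to\infty$ as $x\to\infty$; then $\deg(f)$ is its finite topological degree. It is of transcendental type if $\lim_{x\to\infty}|f(x)|$ does not exist in $[0,\infty]$; then $\deg(f)=\infty$. There is no third case, since a finite limit would make $f$ bounded, hence constant. On $\overline{\mathbb R^d}$ the degree is always finite.

**Capacity.** For a compact $E\subset\mathbb R^d$ and a bounded open $A\supset E$ let $\operatorname{cap}(A,E)=\inf_u\int_A|\nabla u|^d$ over $u\in C_0^\infty(A)$ with $u\ge1$ on $E$. The compact set $E$ has capacity zero if $\operatorname{cap}(A,E)=0$ for some (equivalently every) such $A$. An arbitrary $E\subset\mathbb R^d$ has capacity zero if all its compact subsets do, and $E\subset\overline{\mathbb R^d}$ has capacity zero if $E\setminus\{\infty\}$ does.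

A point $e$ has capacity zero. Indeed, for $0<\epsilon<\delta$ let $u=1$ on $B(e,\epsilon)$, $u(x)=\log\frac{\delta}{|x-e|}\big/\log\frac\delta\epsilon$ for $\epsilon\le|x-e|\le\delta$, and $u=0$ elsewhere. With $\omega=\omega_{d-1}$ the area of the unit sphere,
$$\int|\nabla u|^d=\omega\Big(\log\frac\delta\epsilon\Big)^{-d}\int_\epsilon^\delta r^{-d}r^{d-1}dr=\omega\Big(\log\frac\delta\epsilon\Big)^{1-d}\longrightarrow0\qquad(\epsilon\to0).$$
Mollifying at a small scale keeps $u=1$ near $e$ and does not increase $\|\nabla u\|_d$. A countable compact set $\{e_1,e_2,\dots\}\subset A$ also has capacity zero: given $\eta>0$ take such $u_i$, equal to $1$ near $e_i$, with $\|\nabla u_i\|_d\le\eta2^{-i}$; finitely many of these neighbourhoods cover the set, and the corresponding finite sum $u$ satisfies $u\ge1$ on it and $\|\nabla u\|_d\le\eta$. So $\{0\}\cup\{\frac1n e:n\ge1\}$, $|e|=1$, is infinite of capacity zero, and Part 1 claims that nothing like this is ever the complement of $O^+(U)$ with $x\in U$, $x\in J(f)$. A segment in $\mathbb R^2$ has positive capacity, as Section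 6 will show.

## 3. The maps $\rho^ae^{iN\vartheta}$ computed by hand

Take $h=h_a$ with $1<a\le N$. Then $\deg h=N>N/a=K_I(h)$, and $h^n(\rho e^{i\vartheta})=\rho^{a^n}e^{iN^n\vartheta}$. A neighbourhood $U$ of a point $e^{i\vartheta_0}$ contains a sector $\{r_1<\rho<r_2,\ |\vartheta-\vartheta_0|<\delta\}$ with $r_1<1<r_2$. As soon as $\delta N^n>\pi$, its image under $h^n$ is the full annulus $\{r_1^{a^n}<\rho<r_2^{a^n}\}$. The union over $n$ is $\mathbb R^2\setminus\{0\}$, so the complement of $O^+(U)$ is contained in $\{0\}$. If $|x|<1$, a small $U$ has its orbit in the unit disc; if $|x|>1$, a small $U$ has its orbit outside it. In both cases the complement contains a disc. So $J(h)$ is the unit circle, with "capacity zero" and with "finite" alike; it is perfect; and $J(h^p)=J(h)$ because $h^p$ has the same form.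

For $a=1$ the map $w=h_1$ has $\deg w=K_I(w)=N$ and preserves $|x|$. Bounded sets have bounded orbits and $J(w)=\emptyset$. The hypothesis $\deg>K_I$ is the borderline.

The dilatation of $h_a^n$ is $(N/a)^n$, so for $a<N$ the iterates are not $K$-qr with a common $K$. This is the main difference from complex dynamics.

## 4. Backward invariant sets; Theorem 2 implies Theorem 1

Let $x\in J(f)$, let $U$ be an open neighbourhood of $x$, and put $E=X\setminus O^+(U)$. The set $O^+(U)$ is open, since $f$ is open, and $f(O^+(U))\subset O^+(U)$. Hence $E$ is closed and $f^{-1}(E)\subset E$. This is all we shall use about $E$, besides its capacity. Put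
$$O^-(y)=\bigcup_{n\ge0}f^{-n}(y),\qquad\mathcal E=\mathcal E(f)=\{y\in X:\ O^-(y)\text{ is finite}\}.$$
For $h_a$ on $\mathbb R^2$ we have $\mathcal E=\{0\}$. For $e^z$ on $\mathbb C$ we have $\mathcal E=\{0\}$, since $O^-(0)=\{0\}$ and every other point has infinitely many preimages.

**Theorem 2.** Let $f$ be as in Theorem 1. Let $E\subset X$ be closed in $X$, of conformal capacity zero, with $f^{-1}(E)\subset E$. Then $E$ is finite and $E\subset\mathcal E$. Moreover $\mathcal E$ is finite.

For holomorphic $f$ one would apply Montel's theorem to the iterates $f^n$ on $U$, which all omit $E$. The quasiregular Montel theorem, fact (N) below, is a statement about $K$-qr maps with one fixed $K$, and the iterates of $f$ need not be of this kind. The common $K$ cannot be dropped: on $B(1,\frac12)\subset\mathbb R^2$ the maps $w^n(\rho e^{i\vartheta})=\rho e^{iN^n\vartheta}$ all take values in $\{\frac12<|z|<\frac32\}$, yet $w^n(1)=1$ and $w^n(e^{i\pi/N^n})=-1$ with $e^{i\pi/N^n}\to1$, so no subsequence converges uniformly near $1$. So we shall work with the set $E$ and with single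 maps, not with limits of iterates.

The proof gives more than Theorem 2. The relevant notion measures how large a set is on a logarithmic scale.

**Definition.** Let $\beta>0$. A compact set $Q\subset\mathbb R^d$ is $\beta$-thick if it carries a probability measure $\nu$ for which there are $C$ and $s_0\in(0,1)$ with $\nu(B(x,s))\le C(\log\frac1s)^{-\beta}$ for all $x\in\mathbb R^d$ and $0<s\le s_0$. A set $E\subset\overline{\mathbb R^d}$ is $\beta$-thick if $E\setminus\{\infty\}$ contains a $\beta$-thick compact set.

A segment is $\beta$-thick for every $\beta$: normalized length gives $\nu(B(x,s))=O(s)$. A countable compact set is not $\beta$-thick for any $\beta$, because $\nu$ cannot have atoms.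

**Theorem 3.** Let $f$ be as in Theorem 1 and let $E\subset X$ be closed with $f^{-1}(E)\subset E$. Then either $E\subset\mathcal E$ (so $E$ is finite), or $E\supset J(f)$ and $E$ is $\beta$-thick for every $\beta<\beta_f:=(d-1)\frac{\log\deg f}{\log K_I(f)}$ (with $\beta_f=\infty$ if $\deg f=\infty$ or $K_I(f)=1$). In the second case $E$ has positive capacity, and positive Hausdorff measure for each gauge $(\log\frac1s)^{-\beta}$, $\beta<\beta_f$. The set $E=J(f)$ is of the second kind. The hypothesis $\deg f>K_I(f)$ cannot be weakened to $\deg f\ge K_I(f)$: then $J(f)$ may be empty (all $d\ge2$), and for $d\ge3$ Theorem 2 fails.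

We first deduce Theorem 1 from Theorem 2. For Part 3 we also use a fact proved in Section 11 (Lemma 11), independently of this section: if $f$ is of transcendental type, then $P=\{y:f^{-1}(y)\text{ is finite}\}$ is finite.

**Part 1.** A finite set has capacity zero, so the condition with "finite" implies the one with capacity. Conversely let $x\in J(f)$ and let $U$ be a neighbourhood of $x$. Shrinking $U$ enlarges the complement, so we may assume $U$ open. Then $E=X\setminus O^+(U)$ is closed, $f^{-1}(E)\subset E$, and $E$ has capacity zero. By Theorem 2, $E$ is finite. Theorem 2 also gives $E\subset\mathcal E$, which we record: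
$$x\in J(f),\ U\ni x\text{ open},\ a\in X\setminus\mathcal E\ \Longrightarrow\ a\in O^+(U),\ \text{i.e. } O^-(a)\cap U\ne\emptyset.\tag{1}$$

**Part 2.** We show that $J(f)$, which is closed and nonempty, has no isolated point. Since $J(f)$ is infinite and $\mathcal E$ finite, $J(f)\setminus\mathcal E$ is infinite. Suppose $U\cap J(f)=\{x\}$ with $U$ open. For $a\in J(f)\setminus\mathcal E$ we have $O^-(a)\subset J(f)$, so (1) gives $x\in O^-(a)$, that is, $a\in O^+(x):=\{f^n(x):n\ge0\}$. Thus $J(f)\setminus\mathcal E\subset O^+(x)$. So $O^+(x)$ is infinite, and the points $f^n(x)$ are distinct. Fix $a=f^n(x)\in J(f)\setminus\mathcal E$. As $a\notin\mathcal E$, the set $O^-(a)\setminus\mathcal E$ is infinite, and it lies in $J(f)\setminus\mathcal E\subset O^+(x)$. So it contains some $b=f^j(x)$ with $j>n$. Since $f^m(b)=a$ for some $m\ge0$, we get $f^{m+j}(x)=f^n(x)$ with $m+j>n$, a contradiction.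

**Part 3.** Let $g=f^p$. First we check that $g$ satisfies the hypotheses. We have $K_I(g)\le K_I(f)^p$. If $\deg f<\infty$, then $\deg g=(\deg f)^p>K_I(g)$, and $g$ is of polynomial type if $f$ is. If $f$ is of transcendental type and $y\notin P$, then $f^{-1}(y)$ is infinite and so contains points outside the finite set $P$; inductively $g^{-1}(y)$ is infinite. It is closed and discrete, hence unbounded. Using two such $y$ of different modulus we see that $\lim_{x\to\infty}|g(x)|$ does not exist, so $g$ is of transcendental type and $\deg g=\infty$. Hence Part 1 and the known facts apply to $g$. Now we proceed in four steps.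

*$J(g)\subset J(f)$.* This holds since $O_g^+(U)\subset O_f^+(U)$.

*$f(J(g))\subset J(g)$.* Let $x\in J(g)$, $U'$ a neighbourhood of $f(x)$, and $U$ an open neighbourhood of $x$ with $f(U)\subset U'$. By Part 1 for $g$, $O_g^+(U)\supset X\setminus F_1$ with $F_1$ finite. Since $f$ commutes with $g$, $O_g^+(U')\supset f(O_g^+(U))\supset f(X\setminus F_1)$. If $v\notin f(X\setminus F_1)$, then $f^{-1}(v)\subset F_1$, so $v\in f(F_1)$ or $v$ is omitted by $f$. There are finitely many such $v$: omitted values lie in $P$ if $\deg f=\infty$, and there are none if $\deg f<\infty$. So $X\setminus O_g^+(U')$ is finite for every $U'$, and $f(x)\in J(g)$.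

*$f^{-1}(J(g))\subset J(g)$.* If $f(x)\in J(g)$, then $g(x)=f^{p-1}(f(x))\in J(g)$ by the previous step, and $x\in J(g)$ by complete invariance under $g$.

*$J(f)\subset J(g)$.* As $J(g)$ is infinite, pick $a\in J(g)\setminus\mathcal E(f)$. By the previous step $O_f^-(a)\subset J(g)$. By (1), every neighbourhood of a point $x\in J(f)$ meets $O_f^-(a)\subset J(g)$. As $J(g)$ is closed, $x\in J(g)$. This proves Theorem 1, given Theorem 2 and Lemma 11.

So we must show: *a closed backward invariant set that is not contained in $\mathcal E$ carries a measure spread out enough to force positive capacity.*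

## 5. Path families, lifts and normal families

$M(\Gamma)$ is the conformal modulus of a path family $\Gamma$, "Rickman" means S. Rickman, *Quasiregular Mappings*, Springer 1993, and $\kappa=\frac1{d-1}\in(0,1]$. We use the following facts.

* **(M1)** $M(\Gamma)\le K_O\,N\,M(f\Gamma)$ if the paths of $\Gamma$ lie in a Borel set $A$ and every point has at most $N$ preimages in $A$ (Rickman, Ch. II).
* **(M2)** Väisälä's inequality (Rickman, Thm II.9.1): if for every $\beta\in\Gamma'$ there are $\alpha_1,\dots,\alpha_m\in\Gamma$ with $f\circ\alpha_j\subset\beta$, and for all $x,t$ one has $\alpha_j(t)=x$ for at most $i(x,f)$ indices $j$, then $M(\Gamma')\le\frac{K_I}{m}M(\Gamma)$.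
* **(M3)** (Rickman, Thm II.3.2) If $f:\Omega\to\mathbb R^d$ is non-constant qr on a domain $\Omega$, $\beta:[a,b)\to\mathbb R^d$ is a path and $z_1,\dots,z_k\in f^{-1}(\beta(a))$ are distinct with $\sum i(z_j,f)=m'$, there are $m'$ maximal lifts of $\beta$ starting at these points and satisfying the index condition in (M2). For $m\le m'$, any $m$ of them still satisfy it.
* **(M4)** If all paths of $\Gamma$ meet $\overline B(x,t)$ and the complement of $B(x,R)$, $t<R$, then $M(\Gamma)\le\omega(\log\frac Rt)^{1-d}$, with equality for the family of all paths joining $S(x,t)$ to $S(x,R)$ in the ring.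
* **(M5)** If $F_1,F_2$ both meet $S(x,\rho)$ for all $\rho\in(\rho_1,\rho_2)$, the paths joining them in the ring $\rho_1<|\cdot-x|<\rho_2$ have modulus $\ge c_d\log\frac{\rho_2}{\rho_1}$, $c_d>0$ (Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, Thm 10.12).
* **(N)** (Montel's theorem for qr maps; Miniowitz, Proc. AMS 84 (1982), based on Rickman's Picard theorem) For every $K$ there is an integer $q(d,K)\ge2$ such that for any domain $D\subset\mathbb R^d$ and any distinct $a_1,\dots,a_q\in\mathbb R^d$, $q\ge q(d,K)$, every sequence of non-constant $K$-qr maps $D\to\mathbb R^d\setminus\{a_1,\dots,a_q\}$ has a subsequence converging locally uniformly in the chordal metric.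
* **(H)** (Heinonen–Kilpeläinen–Martio, *Nonlinear Potential Theory of Degenerate Elliptic Equations*, Ch. 6 and 14) If $D$ is a domain and $Q\subset D$ compact, there is $C=C(d,K,D,Q)$ with $\sup_Q\log|F|\le C\inf_Q\log|F|$ for all non-constant $K$-qr $F:D\to\mathbb R^d\setminus\overline B(0,1)$. The reason is that $\log|F|$ is positive and $\mathcal A$-harmonic with structure constants depending only on $d,K$, so Harnack's inequality applies.

*Where a maximal lift ends.* Let $\beta$ in (M3) extend continuously to $b$, and let $\alpha:[a,c)\to\Omega$ be a maximal lift. The cluster set of $\alpha$ at $c$ in the one-point compactification $\Omega\cup\{\infty_\Omega\}$ is compact and connected. A cluster point $w\in\Omega$ satisfies $f(w)=\beta(c)$, and $f^{-1}(\beta(c))$ is discrete, hence countable. A countable connected compact metrizable space is a single point. So either $\alpha$ leaves every compact subset of $\Omega$, or $\alpha(t)\to w\in\Omega$ with $f(w)=\beta(c)$. In the latter case $c=b$, since otherwise the lift could be continued from $w$ by (M3).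

When a family consists of paths from one sphere to another, we apply (M3) to these paths with their endpoint on the second sphere removed; this does not change moduli.

## 6. Thick sets have positive capacity

**Lemma 4.** (i) If $\beta>d-1$, a $\beta$-thick compact set $Q\subset\mathbb R^d$ has positive capacity. (ii) If $E\subset\overline{\mathbb R^d}$ is $\beta$-thick and $\varphi$ is a Möbius map, then $\varphi(E)$ is $\beta$-thick. (iii) A ball in $\mathbb R^d$ is $\beta$-thick for every $\beta<\infty$.

*Proof of (iii).* Use normalized Lebesgue measure on a closed ball.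

*Proof of (ii).* The point is to restrict $\nu$ to a set on which $\varphi$ is bi-Lipschitz. Let $Q\subset E\setminus\{\infty\}$ be compact with $\nu$ as in the definition. If $\varphi$ has a pole $p\in\mathbb R^d$, then $\nu(B(p,r))<1$ for some $r>0$, and we let $Q'=Q\setminus B(p,r)$. Since $|\varphi(x)-\varphi(x')|=\lambda|x-x'|/(|x-p||x'-p|)$ for a constant $\lambda>0$, $\varphi$ is bi-Lipschitz on $Q'$. If $\varphi(\infty)=\infty$, then $\varphi$ is a similarity and we put $Q'=Q$. Let $\Lambda\ge1$ be a bi-Lipschitz constant on $Q'$ and $\mu$ the image under $\varphi$ of the normalized restriction of $\nu$ to $Q'$. If $B(z,s)$ meets $\varphi(Q')$, it lies in $B(\varphi(x'),2s)$ for some $x'\in Q'$, and the points of $Q'$ mapped into this ball lie in $B(x',4\Lambda s)$. For $s\le(4\Lambda)^{-2}$ we have $\log\frac1{4\Lambda s}\ge\frac12\log\frac1s$. So, for small $s$, $\mu$ has the required decay, on the compact set $\varphi(Q')\subset\varphi(E)\setminus\{\infty\}$.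

*Proof of (i).* We bound $\int|\nabla u|^d$ from below by testing $u$ against $\nu$. Let $A\supset Q$ be bounded and open, and $u\in C_0^\infty(A)$ with $u\ge1$ on $Q$. From $|u(x)|\le c\int|\nabla u(y)||x-y|^{1-d}dy$, Fubini and Hölder,
$$1\le\int u\,d\nu\le c\,\|\nabla u\|_d\,\|I\|_{L^{d'}(A)},\qquad d'=\tfrac d{d-1}=1+\kappa,\quad I(y)=\int|x-y|^{1-d}d\nu(x).$$
It remains to see $\|I\|_{L^{d'}(A)}<\infty$. Since $\nu$ has no atoms and $A$ is bounded, splitting into the shells $2^{-k-1}\le|x-y|<2^{-k}$ gives, for some $k_0\in\mathbb Z$, $I\le2^{d-1}\sum_{k\ge k_0}b_k$ on $A$ with $b_k(y)=2^{k(d-1)}\nu(B(y,2^{-k}))$. For the partial sums $S_k=\sum_{j\le k}b_j$ the mean value theorem gives $S_k^{d'}-S_{k-1}^{d'}\le d'b_kS_k^{\kappa}$. As $0<\kappa\le1$, $t^\kappa$ is subadditive. Hence, telescoping,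
$$\Big(\sum_kb_k\Big)^{d'}\le d'\sum_kb_k\Big(\sum_{j\le k}b_j\Big)^{\kappa}\le d'\sum_kb_k\sum_{j\le k}b_j^\kappa .$$
Put $h_j=\sup_y\nu(B(y,2^{-j}))$. Then $b_j^\kappa\le2^jh_j^\kappa$, and by Fubini $\int b_k\,dy\le C2^{k(d-1)}2^{-kd}=C2^{-k}$. So
$$\int_AI^{d'}\le C\sum_{j\ge k_0}2^jh_j^\kappa\sum_{k\ge j}2^{-k}\le C\sum_{j\ge k_0}h_j^\kappa<\infty,$$
since $h_j\le1$, $h_j=O(j^{-\beta})$ as $j\to\infty$, and $\beta\kappa>1$. $\square$

So we need measures on backward invariant sets with logarithmic exponent above $d-1$.

## 7. Multiplicity buys contraction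

Here is the natural construction when $f$ has finite degree $D$. Start with a point mass in $E$ and pull back repeatedly: replace $\delta_y$ by $\frac1D\sum_{x\in f^{-1}(y)}i(x,f)\delta_x$. Backward invariance keeps the mass in $E$. To bound the mass of a ball $B(x,s)$, note that it comes from $f(B(x,s))$, and each $y$ there sends at most the fraction $m/D$ of its mass into $B(x,s)$, where $m$ is the largest multiplicity of $f$ in $B(x,s)$.

The first estimate one tries uses the worst case twice. Let $i$ be a bound for the multiplicity in small balls, and use the Hölder bound $\operatorname{diam}f(B(x,s))\le Cs^{(1/K_I)^\kappa}$. With $s=e^{-L}$, the mass $H(L)$ of balls of this radius then satisfies, up to small errors, $H(L)\le\frac iD H(K_I^{-\kappa}L)$. One can iterate about $\log L/\log K_I^{\kappa}$ times, and obtains $H(L)\approx L^{-\beta}$ with $\beta=(d-1)\frac{\log(D/i)}{\log K_I}$. This exceeds $d-1$ only if $D>iK_I$. For $D=3$, $i=2$, $K_I=2$ the argument breaks down although $D>K_I$. If $i=D$ there is no decay at all.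

What this wastes: the two worst cases do not occur together. Where the multiplicity is high, $f$ contracts more. At the origin, $h_a$ has $m=N$, $K_I=N/a$, and $h_a(B(0,s))=B(0,s^a)$ with $a=m/K_I$. The next lemma says that this is general: multiplicity $m$ improves the Hölder exponent from $(1/K_I)^\kappa$ to $(m/K_I)^\kappa$. The improvement exactly compensates the loss of mass, as $\big((m/K_I)^\kappa\big)^{d-1}=m/K_I$.

**Lemma 5.** Let $\Omega\subset\mathbb R^d$ be open, $f:\Omega\to\mathbb R^d$ qr, open and discrete, $K_I\ge K_I(f)$, $K_I\ge1$, and $F\subset\Omega$ compact. There are $s_0\in(0,1)$, $C\ge1$, $M\in\mathbb N$ such that for $x\in F$, $0<s\le s_0$: $B(x,s)\subset\Omega$, the number $m:=\max_y\sum_{z\in f^{-1}(y)\cap B(x,s)}i(z,f)$ satisfies $1\le m\le M$, and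
$$\operatorname{diam}f(B(x,s))\le C\,s^{(m/K_I)^\kappa}.$$

*Proof.* We may assume $F\ne\emptyset$. Choose $r_1\in(0,1)$ such that $F^*=\{\operatorname{dist}(\cdot,F)\le4r_1\}$ is a compact subset of $\Omega$. Covering $F^*$ by finitely many normal neighbourhoods gives $M:=\sup_y\sum_{z\in f^{-1}(y)\cap F^*}i(z,f)<\infty$. Put $R_0=\operatorname{diam}f(F^*)+1$ and $s_0=r_1/4$. Let $x\in F$, $s\le s_0$. Then $m\ge1$ (take $y=f(x)$) and $m\le M$. Choose $y$ attaining $m$, with preimages $z_1,\dots,z_k$ in $B(x,s)$. Lifts are taken in the component of $\Omega$ containing $\overline B(x,r_1)$.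

**Step (a): lifts go far.** A maximal lift, starting in $B(x,2s)$, of a path that ends on $S(y,R_0)$ leaves $\overline B(x,r_1)$. Otherwise, by Section 5, it converges to some $w\in\overline B(x,r_1)\subset F^*$ with $|f(w)-y|=R_0$. But $y\in f(F^*)$, so $|f(w)-y|\le\operatorname{diam}f(F^*)<R_0$.

**Step (b): a radius $\tau$ that is small because of the multiplicity.** Let $U_j(\tau')$ be the $z_j$-component of $f^{-1}(B(y,\tau'))$, and let $\tau$ be the supremum of all $\tau'$ with $U_j(\tau')\subset B(x,2s)$ for all $j$. Small $\tau'$ qualify, so $\tau>0$. If $\tau'\ge R_0$, then $f^{-1}(B(y,\tau'))\supset\overline B(x,2s)$, because $\overline B(x,2s)\subset F^*$; so $U_j(\tau')\not\subset B(x,2s)$. Hence $\tau\le R_0$. Any point of $U_j(\tau)$ can be joined to $z_j$ by a compact path in $U_j(\tau)$, on which $|f-y|$ has a maximum $<\tau$. So $U_j(\tau)=\bigcup_{\tau'<\tau}U_j(\tau')\subset B(x,2s)$, and the maps $f:U_j(\tau)\to B(y,\tau)$ are proper. Two of the sets $U_j(\tau)$ are equal or disjoint, and together they contain all $z_j$. So every point of $B(y,\tau)$ has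 at least $m$ preimages (with index) in $\bigcup_jU_j(\tau)\subset B(x,2s)$.

Let $\Gamma'$ be the family of paths from $S(y,\tau/2)$ to $S(y,R_0)$ in the ring between them. For each take $m$ lifts as in (M3), starting in $B(x,2s)$. By (a) they leave $B(x,r_1)$, and $2s<r_1$. By (M2) and (M4),
$$\Big(\log\frac{2R_0}\tau\Big)^{1-d}\le\frac{K_I}m\Big(\log\frac{r_1}{2s}\Big)^{1-d},\quad\text{i.e.}\quad\tau\le2R_0\Big(\frac{2s}{r_1}\Big)^{(m/K_I)^\kappa}.\tag{2}$$

**Step (c): $f(B(x,s))$ is not much larger than $B(y,\tau)$.** Let $t=\sup_{B(x,s)}|f-y|$. We claim that $t\le C_1\tau$ with $C_1\ge2$ independent of $x,s$. Assume $t>2\tau$, and let $z\in B(x,s)$ with $t':=|f(z)-y|>2\tau$. By the choice of $\tau$, some $U_j(2\tau)\not\subset B(x,2s)$. So there is a path $F_1\subset U_j(2\tau)$ from $z_j\in B(x,s)$ to a point outside $B(x,2s)$, and $|f-y|<2\tau$ on $F_1$. Note $t'<R_0$. Let $F_2$ be a maximal lift, starting at $z$, of the radial segment from $f(z)$ outward (away from $y$) to $S(y,R_0)$. By (a) it leaves $B(x,2s)$, and $|f-y|\ge t'$ on $F_2$. So $F_1$ and $F_2$ meet $S(x,\rho)$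 for all $\rho\in(s,2s)$. Let $\Gamma$ be the family of paths joining $F_1$ and $F_2$ in the ring $s<|\cdot-x|<2s$, which lies in $F^*$. The images of its paths meet $\overline B(y,2\tau)$ and the complement of $B(y,t')$. By (M5), (M1), (M4),
$$c_d\log2\le M(\Gamma)\le K_O(f)\,M\,\omega\Big(\log\frac{t'}{2\tau}\Big)^{1-d}.$$
So $t'\le C_1\tau$; let $t'\to t$.

Now $\operatorname{diam}f(B(x,s))\le2t\le2C_1\tau$, and (2) gives the lemma, since $m\in\{1,\dots,M\}$ takes only finitely many values and so the factor $(2/r_1)^{(m/K_I)^\kappa}$ is bounded. $\square$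

## 8. The recursion between mass and scale

The next proposition turns Lemma 5 into a thick measure. It is stated for general transition probabilities $p_y$, because for transcendental maps we shall use only some of the preimages.

**Proposition 6.** Let $\Omega\subset\mathbb R^d$ be open, $g:\Omega\to\mathbb R^d$ qr, open, discrete, $K'\ge\max(1,K_I(g))$, and $Q\subset\Omega$ compact, non-empty. Assume there are $0<\lambda<1$, $0<\theta<1$, $s_1>0$ and, for every $y\in Q$, a finitely supported probability measure $p_y$ on $g^{-1}(y)\cap Q$ with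
$$p_y(\{x\})\le\frac{\lambda\,i(x,g)}{K'}\ \ (x\in g^{-1}(y)),\qquad p_y(B(x,s_1))\le\theta\ \ (x\in\mathbb R^d).$$
Then $Q$ is $\beta$-thick for every $\beta<(d-1)\frac{\log(K'/\lambda)}{\log K'}$ (for every $\beta<\infty$ if $K'=1$). The bound exceeds $d-1$, so $Q$ has positive capacity by Lemma 4(i).

*Proof.*

**Step 1: the recursion.** Fix $y_0\in Q$ and put $\nu_0=\delta_{y_0}$, $\nu_{n+1}=\int p_y\,d\nu_n(y)$; these are finite sums of point masses in $Q$. Let
$$H_n(L)=\sup_{x\in Q}\nu_n(B(x,e^{-L}))\le1,$$
which is non-increasing in $L$. Apply Lemma 5 to $g$ with $F=Q$, $K_I=K'$, and put $a_m=(m/K')^\kappa$. Let $x\in Q$, $s=e^{-L}\le\min(s_0,s_1)$, and $m$ as in Lemma 5. Then $p_y(B(x,s))\le\min(\theta,\lambda m/K')$ by the two assumptions, and $p_y(B(x,s))=0$ unless $y\in g(B(x,s))$. So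
$$\nu_{n+1}(B(x,s))\le\min(\theta,\lambda m/K')\;\nu_n\big(g(B(x,s))\cap Q\big).$$
If $g(B(x,s))\cap Q$ contains some $y'$, then $g(B(x,s))\subset B(y',2Cs^{a_m})$. With $c=\log2C>0$ and $L_0=\max(\log\frac1{s_0},\log\frac1{s_1})$ we get
$$H_{n+1}(L)\le\max_{1\le m\le M}\min\Big(\theta,\frac{\lambda m}{K'}\Big)H_n(a_mL-c)\qquad(L\ge L_0).\tag{3}$$

**Step 2: absorbing the constant $c$.** Let $\varepsilon\in(0,1)$ be so small that $\lambda_\varepsilon:=\lambda(1-\varepsilon)^{-(d-1)}<1$. Choose $L_*\ge\max(L_0,1)$ with $c\le\varepsilon a_1L_*$. For $L\ge L_*$ we have $a_mL-c\ge(1-\varepsilon)a_mL$ because $a_m\ge a_1$. As $H_n$ is non-increasing, in (3) we may replace $a_mL-c$ by $(1-\varepsilon)a_mL$.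

**Step 3: iterating.** Fix $n\ge1$ and $L\ge L_*$, put $\Lambda_0=L$, and choose maximizing $m_1,m_2,\dots$ successively. With $\Lambda_{j+1}=(1-\varepsilon)a_{m_{j+1}}\Lambda_j$,
$$H_{n-j}(\Lambda_j)\le\min(\theta,\lambda m_{j+1}/K')\,H_{n-j-1}(\Lambda_{j+1})$$
as long as $j<n$ and $\Lambda_j\ge L_*$. If the process runs to $j=n$, then $H_n(L)\le\theta^n$. Otherwise it stops at a first $N\in[1,n-1]$ with $\Lambda_N<L_*$. Then $\prod_{j\le N}(1-\varepsilon)a_{m_j}=\Lambda_N/L<L_*/L$. Here the balance enters: $m/K'=a_m^{d-1}$, so
$$H_n(L)\le\prod_{j\le N}\frac{\lambda m_j}{K'}=\lambda^N\prod_{j\le N}a_{m_j}^{d-1}\le\lambda_\varepsilon^N\Big(\frac{L_*}L\Big)^{d-1}.$$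
Whatever the multiplicities were, we have the borderline exponent $d-1$, and the factor $\lambda_\varepsilon^N$ improves on it. For the size of $N$, note that $a_m\ge a_1$ gives $((1-\varepsilon)a_1)^NL\le\Lambda_N<L_*$. So $N\ge\log(L/L_*)/\log A_\varepsilon$ with $A_\varepsilon=K'^\kappa/(1-\varepsilon)>1$. Altogether
$$H_n(L)\le\max\Big(\theta^n,\Big(\frac{L_*}L\Big)^{\beta_\varepsilon}\Big),\qquad\beta_\varepsilon=(d-1)+\frac{\log(1/\lambda_\varepsilon)}{\log A_\varepsilon}.$$

**Step 4: the limit.** A weak-$*$ limit $\nu$ of a subsequence of $(\nu_n)$ is a probability measure on $Q$. Balls are open and $\theta^n\to0$, so $\nu(B(x,s))\le(L_*/\log\frac1s)^{\beta_\varepsilon}$ for $x\in Q$, $s\le e^{-L_*}$. For general $x$, a ball $B(x,s)$ meeting $Q$ lies in $B(x',2s)$ with $x'\in Q$. So $Q$ is $\beta_\varepsilon$-thick. As $\varepsilon\to0$,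
$$\beta_\varepsilon\to(d-1)\Big(1+\frac{\log(1/\lambda)}{\log K'}\Big)=(d-1)\frac{\log(K'/\lambda)}{\log K'},$$
and $\beta_\varepsilon\to\infty$ if $K'=1$. $\square$

The role of $\theta$ is to make every step of the recursion lose mass even if the scale does not reach $L_*$. It fails at points all of whose iterated preimages are single points, such as $0$ for $h_a$. These must be removed first.

## 9. Proper maps and totally ramified points

**Proposition 7.** Let $W\subset\overline{\mathbb R^d}$ be a domain, $V\subset W$ open, $f:V\to W$ a proper, open, discrete qr map of degree $D>K_I$, where $K_I\ge\max(1,K_I(f))$. Let $E\subset W\cap\mathbb R^d$ be compact, non-empty, with $f^{-1}(E)\subset E$, and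
$$T(E)=\{y\in E:\ f^{-k}(y)\text{ is a singleton for all }k\ge1\}.$$
(i) $T(E)$ is finite and $f$ permutes $T(E)$. (ii) If $E\ne T(E)$, then $E$ is $\beta$-thick for every $\beta<(d-1)\frac{\log D}{\log K_I}$ ($\beta<\infty$ if $K_I=1$).

Here $f^{-k}(y)=\{x:f^k(x)\text{ is defined and equals }y\}$, so $f^{-k-1}(y)=f^{-k}(f^{-1}(y))=f^{-1}(f^{-k}(y))$. For $h_a$ with $a>1$ on $\overline{\mathbb R^2}$ and $E=\{0\}\cup S(0,1)$ we have $T(E)=\{0\}$.

*Proof of (i).* The idea: $f$ contracts strongly at totally ramified points, so its inverse on $T(E)$ expands, which a bounded infinite set does not allow.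

Write $T=T(E)$. For $y\in T$ let $f^{-1}(y)=\{g(y)\}$. Then $g(y)\in E$ and $f^{-k}(g(y))=f^{-k-1}(y)$ is a singleton, so $g(y)\in T$. The map $g:T\to T$ is injective since $f\circ g=\mathrm{id}$. Apply Lemma 5 to $f$ on $\Omega=\{x\in V\cap\mathbb R^d:f(x)\ne\infty\}$ and $F=f^{-1}(E)$, which is compact since $f$ is proper and which lies in $E\cap\Omega$. If $x=g(y)$, $y\in T$, then $i(x,f)=D$, so $m\ge D$ and $\operatorname{diam}f(B(x,s))\le Cs^a$ with $a=(D/K_I)^\kappa>1$. Hence there is $s_2\in(0,s_0]$ with
$$f(B(x,s))\subset\overline B(f(x),s/2)\qquad(x\in g(T),\ 0<s\le s_2).\tag{4}$$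
Let $u,u'\in T$ and $\rho=|g(u)-g(u')|$. If $\rho<s_2$, then (4) with $x=g(u)$ and $s\in(\rho,s_2]$, $s\to\rho$, gives $|u-u'|\le\rho/2$. So $|g(u)-g(u')|\ge\min(s_2,2|u-u'|)$, and by induction $|g^n(u)-g^n(u')|\ge\min(s_2,2^n|u-u'|)$. Given finitely many distinct points of $T$, for large $n$ their images under $g^n$ lie in $E$ and have pairwise distances $\ge s_2$. So their number is bounded by a packing number of the compact set $E$, and $T$ is finite. An injective self-map of a finite set is a permutation, so $g(T)=T$ and $f|_T=g^{-1}$.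

*Proof of (ii).*

**Step 1: cutting out $T$.** Let $y\in E\setminus T$. Choose $s\in(0,s_2]$ with $y\notin N:=\bigcup_{x\in T}B(x,s)$. Since $g(T)=T$, (4) holds for all $x\in T$; also $f(T)=T$. So $N\subset V$ and $f(N)\subset N$. Let $E'=E\setminus N\ni y$, which is compact. If $f(x)\in E'$, then $x\in E$, and $x\notin N$ because $f(N)\subset N$. So $f^{-1}(E')\subset E'$. Moreover $T(E')\subset T\cap E'=\emptyset$.

**Step 2: an iterate with uniformly spread fibres.** The map $f^k:f^{-k}(W)\to W$ is a composition of proper maps, hence proper; it is open and discrete, and by multiplicativity of the index $\sum_{x\in f^{-k}(u)}i(x,f^k)=D^k$ for all $u\in W$. Let $T_k=\{u\in E':f^{-k}(u)\text{ is a singleton}\}$. As $f$ is onto $W$, all $f^{-k}(u)$ are non-empty and $T_{k+1}\subset T_k$.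

Suppose $u_n\to u$ in $E'$ and $f^{-k}(u_n)\subset B(x_n,\delta_n)$ with $\delta_n\to0$. After passing to a subsequence, $x_n\to x$, as $\emptyset\ne f^{-k}(u_n)\subset E'$. If $x'\in f^{-k}(u)$, openness of $f^k$ gives points of $f^{-k}(u_n)$ tending to $x'$, so $x'=x$. Thus $u\in T_k$. This has two consequences. First, the $T_k$ are closed; as $\bigcap_kT_k=T(E')=\emptyset$, compactness shows that some $T_k=\emptyset$, and we fix this $k$. Second, there is $s_1>0$ such that no ball of radius $s_1$ contains $f^{-k}(u)$ for any $u\in E'$; otherwise a limit of such $u$ for radii tending to $0$ would lie in $T_k$.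

**Step 3: applying Proposition 6 to $f^k$.** Put $K'=K_I^k$. Then $K_I(f^k)\le K'<D^k$. Put $Q=f^{-k}(E')$. It is compact, non-empty, contained in $E'$ and in $\{x\in f^{-k}(W)\cap\mathbb R^d:f^k(x)\ne\infty\}$, the open set on which we use $f^k$. For $u\in Q\subset E'$ we have $f^{-k}(u)\subset Q$. Let $p_u=D^{-k}\sum_{x\in f^{-k}(u)}i(x,f^k)\delta_x$. Then $p_u(\{x\})=\lambda\,i(x,f^k)/K'$ with $\lambda=(K_I/D)^k<1$, and $p_u(B(x,s_1))\le1-D^{-k}$, since at least one point of $f^{-k}(u)$ is outside the ball. Here $0<1-D^{-k}<1$ as $D\ge2$. Proposition 6 applies, and $\frac{\log(K'/\lambda)}{\log K'}=\frac{\log D}{\log K_I}$. As $Q\subset E$, this proves (ii). $\square$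

## 10. Theorem 2 for finite degree

**Reduction to the sphere.** If $f$ is of polynomial type, put $f(\infty)=\infty$. By removability of points for bounded qr maps (in charts at $\infty$; Rickman, Ch. III), this is a qr map of $\overline{\mathbb R^d}$ with the same dilatations, the same degree, and $f^{-1}(\infty)=\{\infty\}$. A set $E$ as in Theorem 2 yields $E\cup\{\infty\}$, which is closed in $\overline{\mathbb R^d}$, backward invariant, and of capacity zero. For $y\in\mathbb R^d$, $O^-(y)$ is the same for both maps. So let $f:\overline{\mathbb R^d}\to\overline{\mathbb R^d}$, $D=\deg f>K_I:=K_I(f)\ge1$, hence $D\ge2$. The map $f$ is onto.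

**Lemma 8.** Let $E\subset\overline{\mathbb R^d}$ be closed with $f^{-1}(E)\subset E$ and $E\not\subset\mathcal E$. Then $E$ is $\beta$-thick for every $\beta<(d-1)\frac{\log D}{\log K_I}$ ($\beta<\infty$ if $K_I=1$). If $E\ne\overline{\mathbb R^d}$ is closed with $f^{-1}(E)\subset E$ and $E\subset\mathcal E$, then $E$ is finite.

*Proof.* If $E=\overline{\mathbb R^d}$, use Lemma 4(iii). Otherwise assume $E\ne\emptyset$, let $\varphi$ be a Möbius map with $\infty\notin\varphi(E)$, and let $\tilde f=\varphi\circ f\circ\varphi^{-1}$, which has the same degree and dilatations. Apply Proposition 7 with $V=W=\overline{\mathbb R^d}$ to $\tilde f$ and $\tilde E=\varphi(E)$. If $\tilde E=T(\tilde E)$, then $\tilde E$ is finite, and so is $E$; as $O^-(y)\subset E$ for $y\in E$, we get $E\subset\mathcal E$. If $\tilde E\ne T(\tilde E)$, then $\tilde E$ is $\beta$-thick for all the stated $\beta$, and so is $E$ by Lemma 4(ii). This proves the first statement.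

For the second, let $E\subset\mathcal E$ and $y\in E$. Then $S=O^-(y)$ is finite, $f^{-1}(S)\subset S$, and $f:f^{-1}(S)\to S$ is onto. So $f^{-1}(S)=S$, $f|_S$ is bijective, and all $f^{-k}(y)$ are singletons. Hence $\tilde E=T(\tilde E)$, which is finite. $\square$

*Proof of Theorem 2 for finite degree.* Let $E$ have capacity zero. By Lemma 4(i), $E$ is not $\beta$-thick for any $\beta>d-1$. Since $D>K_I$, the bound in Lemma 8 exceeds $d-1$, so Lemma 8 yields $E\subset\mathcal E$. By Lemma 4(iii) and (i), $E\ne\overline{\mathbb R^d}$, so $E$ is finite by Lemma 8.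

It remains to show that $\mathcal E$ is finite; we do not know in advance that it is closed. As just seen, $\mathcal E\subset T:=\{y:\text{all }f^{-k}(y)\text{ are singletons}\}$. The set $T$ is closed: if $T\ni y_n\to y$ and $x',x''\in f^{-k}(y)$, then by openness of $f^k$ there are points of the singletons $f^{-k}(y_n)$ tending to $x'$ and to $x''$, so $x'=x''$; and $f^{-k}(y)\ne\emptyset$. Clearly $f^{-1}(T)\subset T$. Also $T\ne\overline{\mathbb R^d}$: if $x\notin B_f$, then $i(x,f)=1<D$, so $f(x)$ has another preimage. If $T=\emptyset$ we are done. Otherwise, after a Möbius conjugation $T\subset\mathbb R^d$, and Proposition 7(i) with $E=T$, where $T(E)=E$, shows that $T$ is finite. $\square$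

## 11. Normal families and exceptional values for transcendental type

From here to the end of Section 12 let $f$ be of transcendental type and $K$-qr, $K_I=K_I(f)$, $q=q(d,2K)$ with $q(\cdot,\cdot)$ as in (N), $m(r)=\min_{|x|=r}|f|$, $M(r)=\max_{|x|=r}|f|$, and $P=\{y:f^{-1}(y)\text{ is finite}\}$. A $K$-qr map is $2K$-qr, so (N) applies to $K$-qr maps omitting $q$ points. In contrast to Section 4, we shall apply (N) to rescalings $x\mapsto f(rx)$ and $x\mapsto f(rx)/r$ of the single map $f$; these are $K$-qr with the same $K$.

**Lemma 9.** Let $D$ be a domain, $\varepsilon>0$, and let $F_k:D\to\mathbb R^d$ be non-constant $K$-qr maps, each omitting $q$ points $a_1^k,\dots,a_q^k\in\overline B(0,1)$ with pairwise distance $\ge\varepsilon$. Then a subsequence converges locally uniformly in the chordal metric.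

*Proof.* We move the omitted points to fixed positions. Pass to a subsequence with $a_i^k\to a_i$; then $|a_i-a_j|\ge\varepsilon$ for $i\ne j$. Let $\chi\in C_0^\infty(B(0,1))$ with $\chi=1$ on $B(0,\frac12)$, $0\le\chi\le1$, let $\delta=\varepsilon/3$, and
$$\psi_k(x)=x+\sum_i\chi\big((x-a_i)/\delta\big)(a_i-a_i^k).$$
The supports of the summands are disjoint, and $\psi_k-\mathrm{id}\to0$ in $C^1$. When the Lipschitz constant of $\psi_k-\mathrm{id}$ is below $1$, $\psi_k$ is a diffeomorphism of $\mathbb R^d$ onto itself, by the contraction principle. So for large $k$, $\psi_k$ is a quasiconformal homeomorphism of $\mathbb R^d$ with $K_O(\psi_k),K_I(\psi_k)\le2$, and $\psi_k(a_i^k)=a_i$ (as soon as $|a_i^k-a_i|<\delta/2$). The maps $\psi_k\circ F_k$ are $2K$-qr and omit $a_1,\dots,a_q$. By (N) a subsequence converges to some $\varphi$ locally uniformly. Since $\sup_x|\psi_k(x)-x|\to0$, the corresponding $F_k$ converge to $\varphi$ too. $\square$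

**Lemma 10.** If non-constant $K$-qr maps $F_k:D\to\mathbb R^d$ on a domain $D$ converge locally uniformly (chordally) to $\varphi$, then $\varphi\equiv\infty$ or $\varphi(D)\subset\mathbb R^d$.

*Proof.* The set $\{\varphi=\infty\}$ is closed in $D$. If $\varphi(x')=\infty$, then $|F_k|>1$ on some $B(x',\delta)$ for large $k$. By (H), $\inf_{B(x',\delta/2)}\log|F_k|\ge C^{-1}\log|F_k(x')|\to\infty$, so $\varphi=\infty$ on $B(x',\delta/2)$. So $\{\varphi=\infty\}$ is also open. $\square$

**Lemma 11.** $P$ is finite. Hence so is $\mathcal E\subset P$.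

*Proof* (Rickman). Suppose $P$ contains $q$ distinct points. Then $f$ omits them in $\{|x|>R\}$ for some $R$. Let $r_k\to\infty$. By (N) a subsequence of $x\mapsto f(r_kx)$ converges on $\{\frac12<|x|<2\}$ to some $\varphi$. If $\varphi\not\equiv\infty$, then $\varphi$ is finite by Lemma 10, so $|f|\le C$ on $S(0,r_k)$ for infinitely many $k$. By the maximum principle $f$ is bounded, hence constant, a contradiction. So $\varphi\equiv\infty$. As $(r_k)$ was arbitrary, $m(r)\to\infty$ as $r\to\infty$, i.e. $f$ is of polynomial type, a contradiction. Finally $\mathcal E\subset P$, because $f^{-1}(y)\subset O^-(y)$. $\square$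

## 12. Theorem 2 for transcendental type

**Proposition 12.** Let $E\subset\mathbb R^d$ be closed with $f^{-1}(E)\subset E$ and $E\not\subset\mathcal E$. Then $E$ is $\beta$-thick for every $\beta<\infty$.

Together with Lemma 4(i) and Lemma 11 this proves Theorem 2 for $f$: if $E$ has capacity zero, then $E\subset\mathcal E$, which is finite.

The difficulty is that the infinitely many preimages of a point may run off to $\infty$, so there is no pulled-back probability measure on a compact set. We need a compact $Q\subset E$ such that each of its points has $N>K_I$ well separated preimages in $Q$; then Proposition 6 applies. Whether this is easy depends on the minimum modulus $m(\rho)$.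

*Proof.* Take $y_1\in E$ with $O^-(y_1)$ infinite. As $P$ is finite, there is $y\in O^-(y_1)\setminus P$, and $y\in E$. So $f^{-1}(y)$ is infinite, and $E$ is infinite.

**Step 1: growth, $\log M(r)/\log r\to\infty$.** We get this from the many preimages of $y$. Let $n\in\mathbb N$. Choose $\rho$ such that $B(0,\rho)$ contains preimages of $y$ of total index $\ge n$, and $\tau>0$ such that the corresponding components of $f^{-1}(B(y,\tau))$ are disjoint with closure in $B(0,\rho)$. Then every point of $B(y,\tau)$ has at least $n$ preimages (with index) in $B(0,\rho)$. Let $r>\rho$ be so large that $R:=M(r)+|y|+1>\tau/2$. The paths joining $S(y,\tau/2)$ to $S(y,R)$ in the ring between these spheres have $n$ maximal lifts starting in $B(0,\rho)$ as in (M3). These leave $\overline B(0,r)$: otherwise such a lift converges to some $w\in\overline B(0,r)$ with $|f(w)-y|=R$, while $|f(w)-y|\le M(r)+|y|<R$. So (M2), (M4) give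
$$\log\frac{2R}\tau\ge\Big(\frac n{K_I}\Big)^\kappa\log\frac r\rho .$$
Hence $\liminf_{r\to\infty}\log M(r)/\log r\ge(n/K_I)^\kappa$, with $n$ arbitrary.

**Step 2 (Case A): $\{\rho:m(\rho)>\rho\}$ is unbounded.** Here $f$ restricts to proper maps of arbitrarily high degree. For such $\rho>|y|$ let $W=B(0,\rho)$, $V=W\cap f^{-1}(W)$. As $|f|>\rho$ on $S(0,\rho)$, and hence near $S(0,\rho)$, there is $\rho'\in[|y|,\rho)$ with $V\subset B(0,\rho')$. If $C\subset W$ is compact, then $\{x\in\overline B(0,\rho'):f(x)\in C\}$ is compact and equals $(f|_V)^{-1}(C)$; so $f:V\to W$ is proper. Its degree $D=\sum_{x\in f^{-1}(y)\cap W}i(x,f)$ and the number of distinct preimages of $y$ in $W$ are as large as we like when $\rho$ is large. Take $\rho$ with $D>K_I$ and at least two such preimages. Then $E_1=E\cap\overline B(0,\rho')$ is a compact subset of $W$, contains $y$, and satisfies $(f|_V)^{-1}(E_1)\subset E\cap V\subset E_1$. Since $(f|_V)^{-1}(y)$ is not a singleton, $y\in E_1\setminus T(E_1)$. Proposition 7(ii) applied to $f|_V$ and $E_1$ shows that $E_1\subset E$ is $\beta$-thick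 for $\beta<(d-1)\log D/\log K_I$ (for all $\beta$ if $K_I=1$), and $D$ is arbitrarily large.

**Step 3 (Case B): there is $\rho_0$ with $m(\rho)\le\rho$ for all $\rho\ge\rho_0$.** An example of this behaviour is $e^z$, where $m(\rho)=e^{-\rho}$. In a shell at scale $r$, $|f|$ is now sometimes at most of order $r$ and sometimes much larger, so by normality $f$ must cover most of $B(0,r)$. One shell is not enough: its image may miss a few small balls, and the part of $E$ in the shell may lie in these balls. So we take many shells and discard the few that are affected.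

Choose any integer $N\ge2$ with $N>K_I$; put $N_1=N+q-1$ and $N'=qN_1$. Fix shells $D_j=\{t_j<|x|<t_j'\}$, $1\le j\le N'$, with $0<t_1<t_1'<t_2<\dots<t'_{N'}<1$ and $t_{j+1}-t_j'\ge\eta>0$. Put $\varepsilon=\eta/10$ and $F_r(x)=f(rx)/r$.

*Claim 1. For all large $r$ and all $j$, $A_j(r):=\overline B(0,1)\setminus F_r(D_j)$ contains no $q$ points with pairwise distance $\ge\varepsilon$.* Otherwise this fails for some $j$ and some $r_k\to\infty$, and by Lemma 9 a subsequence of $F_{r_k}|_{D_j}$ converges to some $\varphi$. On a sphere $S(0,t)\subset D_j$, $\min|F_{r_k}|=m(r_kt)/r_k\le t$ for large $k$ and $\max|F_{r_k}|=M(r_kt)/r_k\to\infty$ by Step 1. So $\varphi$ takes a finite value and the value $\infty$ on $S(0,t)$, contradicting Lemma 10.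

*Claim 2. Let $e_1,\dots,e_q\in E$ be distinct. For all large $r$ and all $j$, $f(rD_j)\cap\{e_1,\dots,e_q\}\ne\emptyset$.* Otherwise, for some $j$ and $r_k\to\infty$, by (N) a subsequence of $x\mapsto f(r_kx)$ converges on $D_j$ to some $\varphi$. With $S(0,t)\subset D_j$, $M(r_kt)\to\infty$ gives $\varphi\equiv\infty$ by Lemma 10. So $|f(r_kx)|>1$ on an open shell $D''\supset S(0,t)$ compactly contained in $D_j$, for large $k$ in the subsequence. By (H), $\log M(r_kt)\le C\log m(r_kt)\le C\log(r_kt)$, contradicting Step 1.

*Discarding shells.* Fix $r$ as in both claims. Let $Z$ be the set of $v\in\overline B(0,1)$ lying in fewer than $N_1$ of the sets $F_r(D_j)$, i.e. in at least $N'-N_1+1$ of the $A_j(r)$. Let $z_1,\dots,z_k\in Z$ be any points with pairwise distance $\ge\varepsilon$. Each $A_j(r)$ contains at most $q-1$ of them, so counting pairs gives $k(N'-N_1+1)\le N'(q-1)$, i.e.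
$$k\le\frac{q(q-1)N_1}{(q-1)N_1+1}<q .$$
Taking a maximal such set, $Z$ is covered by at most $q-1$ balls of radius $\varepsilon$. Each of these balls meets at most one $\overline{D_j}$, because $2\varepsilon<\eta$. So the set $G$ of indices $j$ with $\overline{D_j}\cap Z=\emptyset$ has at least $N'-(q-1)\ge1$ elements.

*The compact set and the transition probabilities.* Put
$$Q=E\cap\bigcup_{j\in G}r\overline{D_j},$$
a compact set. It is non-empty: for $j\in G$, Claim 2 gives $x\in rD_j$ with $f(x)\in E$, so $x\in E$. If $v\in Q$, then $v/r\in\overline B(0,1)\setminus Z$. So $v\in f(rD_j)$ for at least $N_1$ indices $j$, at least $N_1-(q-1)=N$ of them in $G$. The corresponding preimages lie in $E$, hence in $Q$. Being in different shells, they have pairwise distance $\ge r\eta$. Let $p_v$ be the uniform distribution on $N$ such preimages. Then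
$$p_v(\{x\})\le\frac1N\le\frac{\lambda\,i(x,f)}{K_I}\quad\text{with }\lambda=\frac{K_I}N<1,\qquad p_v(B(x,r\eta/2))\le\frac1N\le\frac12 .$$
Proposition 6 with $g=f$, $\Omega=\mathbb R^d$, $K'=K_I$ applies to $Q\subset E$. The exponent bound is $(d-1)\log N/\log K_I$ ($\infty$ if $K_I=1$) with $N$ arbitrarily large. $\square$

Theorem 2 is now proved in all cases, and with Lemma 11 and Section 4 so is Theorem 1.

## 13. The dichotomy of Theorem 3 and the borderline $\deg f=K_I(f)$

**The dichotomy.** Let $E$ be closed with $f^{-1}(E)\subset E$. If $E\subset\mathcal E$, then $E$ is finite by Theorem 2. Otherwise let $a\in E\setminus\mathcal E$. By (1), every neighbourhood of a point of $J(f)$ meets $O^-(a)$, so $J(f)\subset\overline{O^-(a)}\subset E$ (closure in $X$). For thickness there are three cases. For transcendental type, use Proposition 12. For maps of $\overline{\mathbb R^d}$, use Lemma 8. For polynomial type, apply Lemma 8 to the extension of $f$ and to $E\cup\{\infty\}$, which contains $a$; a $\beta$-thick compact set contained in $(E\cup\{\infty\})\setminus\{\infty\}$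 lies in $E$.

**Consequences.** Since $\deg f>K_I(f)$, we have $\beta_f>d-1$, and positive capacity follows from Lemma 4(i) with some $\beta\in(d-1,\beta_f)$. Positive Hausdorff measure for the gauge $(\log\frac1s)^{-\beta}$ is the mass distribution principle: a set of small diameter $s>0$ lies in a ball of radius $2s$, so its $\nu$-mass is at most a constant times $(\log\frac1s)^{-\beta}$, and points have mass $0$; thus every countable cover of the thick compact set by sets of small diameter has total gauge bounded below. Finally $J(f)$ is closed, completely invariant and infinite, while $\mathcal E$ is finite, so $E=J(f)$ is of the second kind.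

**The hypothesis cannot be weakened to $\deg f\ge K_I(f)$.** On $\mathbb R^d=\mathbb R^2\times\mathbb R^{d-2}$ let
$$f(\rho e^{i\vartheta},z)=(\rho e^{iN\vartheta},z),\qquad N\ge2;$$
for $d=2$ this is the map $w$ of Section 3. The singular values of $Df$ are $N,1,\dots,1$. So $f$ is qr with $K_I(f)=N=\deg f$, and it is of polynomial type since $|f(x)|=|x|$. If $U$ is bounded, $O^+(U)$ is bounded, so its complement contains a closed ball, which has positive capacity by Lemma 4. Hence $J(f)=\emptyset$, for all $d\ge2$.

If $d\ge3$, let $A\subset\mathbb R^{d-2}$ be any infinite closed countable set, for instance $\mathbb Z^{d-2}$. The set $E=\{0\}\times A$ is closed, infinite and countable, hence of capacity zero by Section 2, and $f^{-1}(E)=E$. So the conclusion of Theorem 2 fails for $f$. In terms of the proof: on the axis $\{0\}\times\mathbb R^{d-2}$ we have $m=N=K_I$, the exponent $(m/K_I)^\kappa$ in Lemma 5 equals $1$, and the contraction (4), which made $T(E)$ finite, is lost.
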